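# Sequences random relative to $X$ that must, or cannot, recover $X$

## 1. Hiding $X$ in the even bits

Fix a sequence $X\in 2^\omega$. We want a sequence $Y$ from which $X$ can be read off, and which nevertheless looks random to an observer who knows $X$. The obvious try is to put $X$ on the even places and noise on the odd ones:
$$Y(2i)=X(i),\qquad Y(2i+1)=B(i).$$
Certainly $Y$ computes $X$. But the observer who knows $X$ looks at
$$E=\{Z: Z(2i)=X(i)\ \text{for all } i\}.$$
The first $k$ conditions hold on a set of measure exactly $2^{-k}$, so $E$ is null. It is a closed set described by $X$, and it contains $Y$. However good the noise $B$ is, $Y$ is not random for this observer.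

Let the positions depend on $Y$. Read $Y$ until the first $1$ and call the next bit $X(0)$; then read until the next $1$ and call the bit after it $X(1)$; and so on:
$$Y=0^{a_0}\,1\,X(0)\,0^{a_1}\,1\,X(1)\,0^{a_2}\,1\,X(2)\cdots$$
For a uniformly random $Z$, each decoded bit is a fair coin, independent of what was read before. So the set of $Z$ whose first $k$ decoded bits exist and agree with $X$ has measure $2^{-k}$, and again $Y$ lies in a null set that $X$ can describe.

The pattern is plain: if the decoding procedure $\Phi$ is fixed, then $Y$ lies in $\{Z:\Phi^Z=X\}$, a set that $X$ describes and that one expects to be null. With Turing reductions this is the end of the matter, apart from trivial cases. With hyperarithmetic reductions there is a loophole. Such a reduction iterates the jump along an ordinal, and that ordinal may be supplied by $Y$ itself. If $Y$ computes ordinals that are not computable, the procedure is not fixed in advance by something that can be described hyperarithmetically. Can this be used?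

**Question** (Question 9.6 (Yu) in the survey "Higher Randomness")**.** Suppose $\omega_1^X=\omega_1^{ck}$. Does there exist a $\Delta^1_1(X)$-random sequence $Y$ such that $X\le_h Y$?

The answer is no in general. We shall construct $X$ with $\omega_1^X=\omega_1^{ck}$ for which no such $Y$ exists. We shall also see that the answer is yes for almost every $X$, so a counterexample cannot be found by picking $X$ at random.

## 2. Hyperarithmetic reducibility and higher randomness

Write $\lambda=\omega_1^{ck}$ for the least non-computable ordinal, $\omega_1^X$ for the least ordinal not computable relative to $X$, and $\mu$ for the uniform measure on $2^\omega$. Always $\omega_1^X\ge\lambda$. An infinite $X$-computable ordinal is the order type of an $X$-computable well-order with domain exactly $\omega$. Kleene's set of ordinal notations is $O$, and $|a|<\lambda$ is the ordinal denoted by $a\in O$; every ordinal below $\lambda$ is some $|a|$.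

**Definition (hyperarithmetic reducibility).** $X\le_h Y$ means that $X$ is $\Delta^1_1(Y)$. HYP$(Y)=\{X:X\le_hY\}$, and HYP is the class of hyperarithmetic reals.

For $b\in O$, $H^Y_b$ is the result of iterating the Turing jump over $Y$ along $b$: start with $Y$, take jumps at successors and effective joins at limits. For instance $\emptyset''$ is in HYP, and so is $\emptyset^{(\omega)}=\{\langle x,n\rangle:x\in\emptyset^{(n)}\}$. Every $X\in$ HYP has $\omega_1^X=\lambda$. In contrast $\omega_1^O>\lambda$: using $O$ one can form the ordered sum of all computable well-orders of $\omega$. Its proper initial segments lie in finite partial sums, which are computable ordinals, and its type is at least every computable ordinal, so its type is exactly $\lambda$.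

**Definition (randomness).** $Y$ is $\Delta^1_1(X)$-random if $Y$ belongs to no null set that is $\Delta^1_1(X)$. $Y$ is Martin-Löf random relative to $X$ if $Y\notin\bigcap_kV_k$ for every sequence of uniformly $\Sigma^0_1(X)$ open sets with $\mu(V_k)\le2^{-k}$. 

Such an intersection is a null $\Pi^0_2(X)$ set, hence $\Delta^1_1(X)$. So $\Delta^1_1(X)$-random implies Martin-Löf random relative to $X$. As an example, $X\oplus B$ is never $\Delta^1_1(X)$-random: this is Section 1.

A *tree* is a set of finite strings (or of pairs of strings of equal length) closed under initial segments; $[T]$ is its set of infinite paths. The cylinder of a string $\sigma$ is $[\sigma]$. A code for an open set is a set of strings whose cylinders have that set as union; a code for a closed set is a code for its complement.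

We use the following textbook facts (see Sacks, *Higher Recursion Theory*, Parts A–B; Kechris, *Measure and category in effective descriptive set theory*, 1973; Nies, *Computability and Randomness*, Ch. 9).

- (F1) Gandy basis theorem. A nonempty $\Sigma^1_1(Z)$ subset of $2^\omega$ has a member $X$ with $\omega_1^{X\oplus Z}=\omega_1^Z$. For $Z=\emptyset$ one can also take $X\le_hO$.
- (F2) Spector. $\omega_1^Y>\lambda$ if and only if $O\le_hY$. If $X\le_hY$ then $\omega_1^X\le\omega_1^Y$.
- (F3) If $X\le_hY$ and $\omega_1^Y=\lambda$, then $X=\Phi_e^{H^Y_b}$ for some $e$ and some $b\in O$. For fixed $b\in O$, the relation $n\in H^Z_b$ is $\Delta^1_1$ in $(Z,n)$.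
- (F4) If $D(Z,x)$ is $\Delta^1_1(X)$, with $x$ a number or a real, then $\{(x,q):q\in\mathbb Q,\ \mu\{Z:D(Z,x)\}>q\}$ is $\Delta^1_1(X)$. Every $\Delta^1_1(X)$ null set $N$ has open supersets $V_k\supseteq N$ with $\mu(V_k)\le2^{-k}$, coded by a HYP$(X)$ sequence.
- (F5) Kreisel selection. If $Q\subseteq\omega\times\omega$ is $\Pi^1_1(X)$ and $\forall j\,\exists x\,Q(j,x)$, there is $f\in$ HYP$(X)$ with $\forall j\,Q(j,f(j))$.
- (F6) Boundedness. A $\Sigma^1_1(X)$ set of well-founded trees on $\omega$ has ranks bounded by an ordinal below $\omega_1^X$; a $\Sigma^1_1(X)$ set of notations in $O$ has norms bounded by an ordinal below $\omega_1^X$. Also, an analytic set of well-orders of $\omega$ has countably bounded order types.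
- (F7) The relation "$a,b\in O$ and $|a|\le|b|$" is $\Pi^1_1$, hence computable from $O$. For fixed $b\in O$ the set $\{a\in O:|a|\le|b|\}$ is $\Delta^1_1$. For fixed $\alpha<\lambda$ the set of trees of rank $<\alpha$ is $\Delta^1_1$.
- (F8) Sacks. $\{Z:\omega_1^Z>\lambda\}$ is null.
- (F9) HYP is $\Pi^1_1$, and $\{(A,Z):A\in\mathrm{HYP}(Z)\}$ is $\Pi^1_1$. There is an indexing $(Z_i)_{i\in I}$ of HYP, $I\subseteq\omega$, such that $I$ and $\{(i,\sigma):i\in I,\ \sigma\subset Z_i\}$ are $\Pi^1_1$.

The first part of (F6) is often stated for $X$-computable trees only, so here is why it holds for all trees. Let $\mathcal T$ be a $\Sigma^1_1(X)$ set of well-founded trees whose ranks are not bounded below $\omega_1^X$. An $X$-computable tree $S$ is then well-founded if and only if there are $T\in\mathcal T$ and a map $h:S\to T$ that preserves strict extension. Indeed, such a map sends a path of $S$ to a path of $T$. Conversely, if $S$ is well-founded, its rank is below $\omega_1^X$, so we can choose $T\in\mathcal T$ of rank at least that of $S$, and define $h$ by recursion on length, keeping the rank of $h(\sigma)$ in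 $T$ at least the rank of $\sigma$ in $S$. Hence well-foundedness of $X$-computable trees would be $\Sigma^1_1(X)$, but it is $\Pi^1_1(X)$-complete.

## 3. Majority vote, and the role of $\omega_1^Y$

The examples of Section 1 become a lemma. It says that the ordinal loophole is the only one.

**Lemma 1.** If $V\notin$ HYP, $Y$ is $\Delta^1_1(V)$-random and $\omega_1^Y=\lambda$, then $V\not\le_hY$.

*Proof.* Suppose $V\le_hY$. Since $\omega_1^Y=\lambda$, (F3) gives $e$ and $b\in O$ with $V=\Phi_e^{H^Y_b}$. The procedure is now fixed by the two numbers $e,b$, and $Y$ belongs to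
$$E=\{Z:\Phi_e^{H^Z_b}=V\},$$
which is $\Delta^1_1(V)$ by (F3). We claim that $E$ is null, which contradicts the randomness of $Y$.

If $\mu(E)>0$, the Lebesgue density theorem gives $\sigma$ with $\mu(E\cap[\sigma])>\frac12 2^{-|\sigma|}$. Then more than half of $[\sigma]$ votes correctly on every bit of $V$ at once, so
$$V(n)=i\iff\mu\{Z\in[\sigma]:\Phi_e^{H^Z_b}(n)=i\}>\tfrac12 2^{-|\sigma|}.$$
The implication from left to right holds because $E\cap[\sigma]$ is contained in the set on the right. The other one holds because the sets for $i=0$ and $i=1$ are disjoint, so they cannot both have more than half of the measure of $[\sigma]$. The right side no longer mentions $V$ and is $\Delta^1_1$ by (F4). So $V\in$ HYP, a contradiction. $\square$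

Now the easy values of $X$. If $X\in$ HYP, then $X\le_hY$ for every $Y$, and any $\Delta^1_1(X)$-random $Y$ works. If $\omega_1^X>\lambda$, the answer is always no, and this explains the hypothesis in the Question. Between these, at least for $X\le_hO$, everything depends on $\omega_1^Y$.

**Theorem 2.** (1) Let $X\le_hO$, $X\notin$ HYP, $\omega_1^X=\lambda$. There is a $\Delta^1_1(X)$-random $Y\ge_hX$ if and only if there is a $\Delta^1_1(X)$-random $Y$ with $\omega_1^Y>\lambda$.
(2) If $\omega_1^X>\lambda$, no $\Delta^1_1(X)$-random $Y$ satisfies $X\le_hY$.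

*Proof.* (1) If $Y\ge_hX$ is $\Delta^1_1(X)$-random, then $\omega_1^Y=\lambda$ would contradict Lemma 1 with $V=X$; so $\omega_1^Y>\lambda$. Conversely, if $Y$ is $\Delta^1_1(X)$-random with $\omega_1^Y>\lambda$, then $O\le_hY$ by (F2), so $X\le_hO\le_hY$.

(2) By (F2), $O\le_hX$. Let $C=\{Z:\omega_1^Z>\lambda\}=\{Z:O\le_hZ\}$, a null set by (F8). By (F9) it is $\Pi^1_1(O)$. It is also $\Sigma^1_1(O)$: fix a well-order $L$ of $\omega$ of type $\lambda$ computable from $O$, such as the sum described in Section 2; then $Z\in C$ if and only if for some $e$ there is an isomorphism from the order computed by $\Phi_e^Z$ onto $L$. So $C$ is $\Delta^1_1(O)$, hence a null $\Delta^1_1(X)$ set, and a $\Delta^1_1(X)$-random $Y$ is outside $C$. Thus $\omega_1^Y=\lambda<\omega_1^X$, and $X\not\le_hY$ by (F2). $\square$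

So we have a plan for a counterexample. In part (2), $X$ was strong enough to describe the null set $C$. We want an $X$ with $\omega_1^X=\lambda$ that can still cover $C$ by a null set. Then every $\Delta^1_1(X)$-random $Y$ has $\omega_1^Y=\lambda$, and Lemma 1 finishes.

## 4. Compact certificates for $Y$-computable linear orders

To say that $\omega_1^Y=\lambda$ is to say that each linear order computed by $Y$, if it is a well-order, has type below $\lambda$. Let $X$ carry, for each functional $\Phi_e$ and almost every $Z$, a piece of evidence about the order that $\Phi_e^Z$ computes.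

**Definition.** $LO_e$ is the set of $Z$ such that $\Phi^Z_e$ is total and is the characteristic function of a reflexive linear order $\le^Z_e$ of $\omega$.

This is $\Pi^0_2$: totality is $\Pi^0_2$ and the axioms of a linear order add universal quantifiers. So $2^\omega\setminus LO_e=\bigcup_nF_{e,n}$ with $F_{e,n}$ uniformly $\Pi^0_1$. View $g\in2^\omega$ as an element of $2^{\omega\times\omega}$, and let $R\subseteq\omega\times\omega$.

**Definition.** $I^0_e(Z,g,R)$ holds if $Z\in LO_e$; $\forall i\,\exists j\ g(i,j)=1$; $\forall j\,\exists i\ g(i,j)=1$; and whenever $g(i,j)=g(i',j')=1$, then $i\le^Z_ei'\iff(j,j')\in R$.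
$I^1_e(Z,g)$ holds if $Z\in LO_e$; $\forall i\,\exists j\ g(i,j)=1$; and whenever $g(i,j)=g(i+1,k)=1$, then $k<^Z_ej$.

Both relations are $\Pi^0_2$, the first one in $(Z,g,R)$. The last clause of $I^0_e$, for example, can be written: for all $i,i',j,j',s$, if $g(i,j)=g(i',j')=1$ and $\Phi^Z_{e,s}(i,i')$ is defined, then its value is $1$ exactly when $(j,j')\in R$. Given totality this says the same, and it is $\Pi^0_1$.

If $R$ is a linear order of $\omega$, then $I^0_e(Z,g,R)$ says exactly that $g$ is the graph of an isomorphism $(\omega,\le^Z_e)\cong(\omega,R)$. Single-valuedness comes for free: if $g(i,j)=g(i,j')=1$, then from $i\le^Z_ei$ we get $(j,j')\in R$ and $(j',j)\in R$, so $j=j'$; injectivity is the same argument with antisymmetry of $\le^Z_e$. If $I^1_e(Z,g)$ holds, choose $j_i$ with $g(i,j_i)=1$; then $j_0>^Z_ej_1>^Z_e\cdots$. Conversely the graph of an infinite descending sequence satisfies $I^1_e$. So the projection of $I^1_e$ to the first coordinate is the set of $Z\in LO_e$ for which $\le^Z_e$ is not a well-order.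

**Definition (certificate systems).** Write $\pi$ for projection to the first coordinate. $S$ is the set of reals $X_0$ that code $(T_{e,n},R_{e,n},\varepsilon_{e,n})_{e,n\in\omega}$ and a function $N:\omega^2\to\omega$, where $T_{e,n}\subseteq\bigcup_m2^m\times2^m$ is a (possibly empty) tree, $R_{e,n}$ is a linear order of $\omega$, $\varepsilon_{e,n}\in\{0,1\}$, and

1. for all $e,n$, every $(Z,g)\in[T_{e,n}]$ satisfies $I^0_e(Z,g,R_{e,n})$ if $\varepsilon_{e,n}=0$, and $I^1_e(Z,g)$ if $\varepsilon_{e,n}=1$;
2. for all $e,k$: $\ \mu\Big(\bigcup_{n<N(e,k)}\big(F_{e,n}\cup\pi[T_{e,n}]\big)\Big)\ge1-2^{-k}$.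

So almost every $Z$ gets, for each $e$, one of three verdicts: "not a linear order", "isomorphic to this $R_{e,n}$", "has this descending sequence".

For a small example, suppose $\Phi_e^Z$ computes the usual order $\le$ of $\omega$ if $Z(0)=0$, and the reversed order $\ge$ if $Z(0)=1$. Let $D\in2^{\omega\times\omega}$ be the graph of the identity. Let $[T_{e,0}]=[0]\times\{D\}$ with $\varepsilon_{e,0}=0$ and $R_{e,0}$ the usual order, and let $[T_{e,1}]=[1]\times\{D\}$ with $\varepsilon_{e,1}=1$: if $g=D$, then $g(i,j)=g(i+1,k)=1$ forces $j=i$, $k=i+1$, and $i+1$ is below $i$ in the reversed order. All other $T_{e,n}$ are empty, the remaining $R_{e,n}$ are arbitrary, and $N(e,k)=2$. Clauses 1 and 2 hold for this $e$.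

A sensible person now adds a third demand:

3. whenever $\varepsilon_{e,n}=0$, the order $R_{e,n}$ is a well-order.

After all, the $R_{e,n}$ are meant to bound well-orders. But this demand defeats the purpose.

**Remark (honest certificates are too strong).** If $X_0\in S$ satisfies demand 3, then $\omega_1^{X_0}>\lambda$.

*Check.* Let $e$ be such that $\Phi^Z_e$, on an input $(i,i')$, finds the number $a$ of leading zeros of $Z$ and then runs the $a$-th partial computable function on $(i,i')$. Let $a$ be such that this function is the characteristic function of a well-order $L_a$ of $\omega$. Then $[0^a1]\subseteq LO_e$, so $[0^a1]$ is disjoint from every $F_{e,n}$. It has measure $2^{-(a+1)}$, so by clause 2 with $k=a+2$ it meets some $\pi[T_{e,n}]$. For a $Z$ in the intersection, $\varepsilon_{e,n}=1$ would give a descending sequence in $\le^Z_e\;=L_a$. So $\varepsilon_{e,n}=0$ and $R_{e,n}\cong L_a$. Hence every infinite computable ordinal is the type of some $R_{e,n}$ with $\varepsilon_{e,n}=0$. By demand 3 the ordered sum of all $R_{e,n}$ with $\varepsilon_{e,n}=0$, for this $e$, is an $X_0$-computable well-order,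 and its type is at least $\lambda$. So $\omega_1^{X_0}>\lambda$. $\square$

One sees the same obstacle in the complexity of the definition. Demand 3 is $\Pi^1_1$, while the tool that produces reals with $\omega_1^X=\lambda$, the Gandy basis theorem, applies to $\Sigma^1_1$ sets.

## 5. Linear orders in place of well-orders

The way out is to drop demand 3 and keep $S$ as defined. What remains is arithmetical, as we shall see, so Gandy's theorem applies. By the Remark, every $X_0\in S$ with $\omega_1^{X_0}=\lambda$ has some ill-founded $R_{e,n}$ with $\varepsilon_{e,n}=0$. This does no harm. We only use $R_{e,n}$ when some $\le^Y_e$ is a well-order isomorphic to it, and then the isomorphism itself shows that $R_{e,n}$ is a well-order.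

**Theorem 3.** For every $Z_0$ with $\omega_1^{Z_0}=\lambda$ there is $X\ge_TZ_0$, $X\notin$ HYP, $\omega_1^X=\lambda$, such that every $Y$ that is Martin-Löf random relative to $X$ (in particular every $\Delta^1_1(X)$-random $Y$) has $\omega_1^Y=\lambda$. Consequently no $\Delta^1_1(X)$-random $Y$ satisfies $X\le_hY$. For $Z_0=\emptyset$ one can take $X\le_hO$.

Thus the answer to the Question is no.

**Step 1: $S$ is arithmetical.** This is for the later use of (F1), and it is the reason why certificates are compact sets: clauses 1 and 2 quantify over reals, and compactness turns these quantifiers into number quantifiers. That the $T_{e,n}$ are trees and the $R_{e,n}$ linear orders is clearly arithmetical.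

Clause 1. Fix $e,n$, and write $T$ for $T_{e,n}$. The $\Pi^0_2(X_0)$ relation to be satisfied is $\bigcap_iG_i$ with $G_i$ uniformly $\Sigma^0_1(X_0)$ open subsets of $2^\omega\times2^\omega$. Say that a level-$m$ pair $(\sigma,\tau)$ is *witnessed* for $i$ if among the basic open sets enumerated into $G_i$ by stage $m$ there is one, $[\sigma']\times[\tau']$, with $\sigma'\subseteq\sigma$ and $\tau'\subseteq\tau$. Extensions of a witnessed pair are witnessed. We claim
$$[T]\subseteq G_i\iff\text{for some }m,\text{ every level-}m\text{ node of }T\text{ is witnessed for } i.$$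
If the right side holds, each path of $T$ passes through a witnessed node and so is in $G_i$. Suppose the right side fails. The unwitnessed nodes of $T$ form a subtree with nodes on every level, so by König's lemma it has a path $(Z,g)\in[T]$. If $(Z,g)$ were in $G_i$, some $[\sigma']\times[\tau']\ni(Z,g)$ would be enumerated at some stage, and all sufficiently long initial segments of $(Z,g)$ would be witnessed. So $(Z,g)\in[T]\setminus G_i$. The right side of the equivalence is arithmetical in $X_0$, uniformly in $e,n,i$.

Clause 2. By compactness,
$$\pi[T]=\{Z:\forall m\,\exists\tau\in2^m\ (Z{\restriction}m,\tau)\in T\}.$$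
Indeed, for given $Z$ the $\tau$ with $(Z{\restriction}|\tau|,\tau)\in T$ form a binary tree; if it has nodes on every level, it has a path $g$, and $(Z,g)\in[T]$. So $\pi[T]$ is the path set of an $X_0$-computable tree of binary strings. The same is true of each $F_{e,n}$, and a finite union of such path sets is the path set of the union of the trees, since a path of the union has infinitely many initial segments in one of them. Thus the set in clause 2 is, uniformly, the path set of an $X_0$-computable tree $Q\subseteq2^{<\omega}$. Its measure is the limit of the nonincreasing sequence $2^{-m}|Q\cap2^m|$. So its measure is $\ge1-2^{-k}$ if and only if, for all $m$, $Q$ has at least $(1-2^{-k})2^m$ nodes of length $m$. This is arithmetical.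

**Step 2: $S\ne\emptyset$.** Here we may use any means, with no regard to complexity. Fix $e$ and let $WO_e$ be the set of $Z\in LO_e$ for which $\le^Z_e$ is a well-order. It is $\Pi^1_1$, hence measurable. Choose a Borel set $B\subseteq WO_e$ with $\mu(B)=\mu(WO_e)$. The map $Z\mapsto\;\le^Z_e$ is continuous on $LO_e$, so $\{\le^Z_e:Z\in B\}$ is an analytic set of well-orders of $\omega$. By (F6) their types are bounded by a countable ordinal $\alpha$, which we take to be infinite. For each infinite $\beta\le\alpha$ fix a well-order $R_\beta$ of $\omega$ of type $\beta$. The set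
$$A_\beta=\{Z:\exists g\ I^0_e(Z,g,R_\beta)\}$$
consists of the $Z\in LO_e$ with $\le^Z_e$ of type $\beta$, so $B\subseteq\bigcup_\beta A_\beta$. Let $A'$ be the projection of $I^1_e$; it is $LO_e\setminus WO_e$. Since
$$2^\omega=\bigcup_nF_{e,n}\ \cup\ WO_e\ \cup\ (LO_e\setminus WO_e),$$
the sets $F_{e,n}$, $A_\beta$ and $A'$, countably many in all, cover all of $2^\omega$ except the null set $WO_e\setminus B$.

It remains to replace each of $A_\beta$, $A'$, up to a null set, by projections of compact sets. Let $I\subseteq2^\omega\times2^\omega$ be Borel with projection $A$. The Jankov–von Neumann uniformization theorem gives a measurable $\varphi:A\to2^\omega$ whose graph is contained in $I$. By Lusin's theorem there are compact $C_n\subseteq A$ such that $\varphi{\restriction}C_n$ is continuous and $\mu(A\setminus\bigcup_nC_n)=0$. Then $K_n=\mathrm{graph}(\varphi{\restriction}C_n)\subseteq I$ is compact, and $\pi[K_n]=C_n$. Being closed, $K_n$ is the path set of the tree $\{(Z{\restriction}m,g{\restriction}m):(Z,g)\in K_n,\ m\in\omega\}$.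

Apply this to the relations $I^0_e(\cdot,\cdot,R_\beta)$ for infinite $\beta\le\alpha$, and to $I^1_e$. List all the resulting trees as $T_{e,0},T_{e,1},\dots$. For a tree that came from $R_\beta$ let $\varepsilon_{e,n}=0$ and $R_{e,n}=R_\beta$; for a tree that came from $I^1_e$ let $\varepsilon_{e,n}=1$ and let $R_{e,n}$ be any linear order of $\omega$. Clause 1 holds. The sets $F_{e,n}\cup\pi[T_{e,n}]$, $n\in\omega$, cover almost all of $2^\omega$, so the measures of their finite unions tend to $1$, and we can choose $N(e,k)$ as clause 2 demands. Doing this for every $e$ gives an element of $S$. (By the Remark, this element has $\omega_1^{X_0}>\lambda$: it satisfies demand 3. It serves only to show that $S$ is nonempty.)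

**Step 3: the choice of $X$.** We pick a member of $S$ that keeps $\omega_1$ small and attach a non-hyperarithmetic part. The set
$$\{X_0\oplus V:X_0\in S,\ V\notin\mathrm{HYP}\}$$
is $\Sigma^1_1$, since $S$ is arithmetical and HYP is $\Pi^1_1$. It is nonempty by Step 2 and because HYP is countable. By (F1) relative to $Z_0$ it has a member $X_0\oplus V$ such that
$$X:=(X_0\oplus V)\oplus Z_0\quad\text{satisfies}\quad\omega_1^X=\omega_1^{Z_0}=\lambda.$$
Then $X\ge_TZ_0$, and $X\notin$ HYP because $V\le_TX$. If $Z_0=\emptyset$, (F1) also allows us to take $X\le_hO$.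

**Step 4: every $Y$ random relative to $X$ has $\omega_1^Y=\lambda$.** Let $Y$ be Martin-Löf random relative to $X$, and fix $e$. The complements of the sets in clause 2, for $k=0,1,2,\dots$, are uniformly $\Sigma^0_1(X)$ open sets of measure at most $2^{-k}$: a Martin-Löf test relative to $X$. So $Y$ is outside one of them, which means
$$Y\in F_{e,n}\cup\pi[T_{e,n}]\quad\text{for some }n.$$
Suppose now that $\Phi_e^Y$ computes a well-order $\le^Y_e$ of $\omega$. Then $Y\in LO_e$, so $Y\notin F_{e,n}$ and there is $g$ with $(Y,g)\in[T_{e,n}]$. If $\varepsilon_{e,n}=1$, then $I^1_e(Y,g)$ would give a descending sequence in $\le^Y_e$, which is impossible. So $\varepsilon_{e,n}=0$, and $I^0_e(Y,g,R_{e,n})$ says that $(\omega,\le^Y_e)\cong(\omega,R_{e,n})$. Hence $R_{e,n}$ is a well-order. It is computable from $X$, so its type is below $\omega_1^X=\lambda$. Since $e$ was arbitrary, every $Y$-computable well-order of $\omega$ has type below $\lambda$, and therefore $\omega_1^Y=\lambda$.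

**Step 5: no $\Delta^1_1(X)$-random $Y$ recovers $X$.** Let $Y$ be $\Delta^1_1(X)$-random. Then $Y$ is Martin-Löf random relative to $X$, so $\omega_1^Y=\lambda$ by Step 4. Since $X\notin$ HYP, Lemma 1 with $V=X$ gives $X\not\le_hY$. $\blacksquare$

## 6. How far the counterexamples extend

Call $X$ a counterexample if $\omega_1^X=\lambda$ and no $\Delta^1_1(X)$-random $Y$ satisfies $X\le_hY$.

**Corollary 4.** Let $X$ be as in Theorem 3.
(a) If $Y$ is $\Delta^1_1(X)$-random, $V\le_hX$ and $V\le_hY$, then $V\in$ HYP.
(b) Every $X'\ge_hX$ with $\omega_1^{X'}=\lambda$ is again a counterexample.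
(c) The counterexamples are $\le_T$-cofinal in $\{Z:\omega_1^Z=\lambda\}$.

*Proof.* (a) Since $V\le_hX$, every $\Delta^1_1(V)$ set is $\Delta^1_1(X)$, so $Y$ is $\Delta^1_1(V)$-random. Also $\omega_1^Y=\lambda$ by Theorem 3. If $V\notin$ HYP, Lemma 1 would give $V\not\le_hY$.

(b) Let $Y$ be $\Delta^1_1(X')$-random. Then $Y$ is $\Delta^1_1(X)$-random, so $\omega_1^Y=\lambda$. As $X\notin$ HYP and $X\le_hX'$, also $X'\notin$ HYP. Lemma 1 with $V=X'$ gives $X'\not\le_hY$.

(c) This is the clause $X\ge_TZ_0$ of Theorem 3. $\square$

## 7. Coding through a $\Pi^1_1$ test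

We now look for positive answers. By Lemma 1, a $\Delta^1_1(X)$-random $Y$ with $X\le_hY$ must satisfy $\omega_1^Y>\lambda$ unless $X\in$ HYP. There is a weak assumption under which such $Y$ not only exist but can code anything.

**Definition.** A $\Pi^1_1$-ML test is a sequence $V_n=\bigcup\{[\sigma]:(n,\sigma)\in R_0\}$ with $R_0\subseteq\omega\times2^{<\omega}$ a $\Pi^1_1$ set and $\mu(V_n)\le2^{-n}$. $Y$ is $\Pi^1_1$-ML-random if $Y\notin\bigcap_nV_n$ for every such test.

For example, with the indexing of (F9), $V_n=\bigcup_{i\in I}[Z_i{\restriction}(n+i+1)]$ is a $\Pi^1_1$-ML test, as $\mu(V_n)\le\sum_i2^{-(n+i+1)}=2^{-n}$. It covers all hyperarithmetic reals at once.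

**Theorem 5.** Let $\omega_1^X=\lambda$ and suppose that some $\Delta^1_1(X)$-random $Y_0$ is not $\Pi^1_1$-ML-random. Then for every $W\in2^\omega$ there is a $\Delta^1_1(X)$-random $Y$ with $W\le_hY$; in particular (with $W=X$) the Question has a positive answer for $X$. Hence for every counterexample $X$, all $\Delta^1_1(X)$-randoms are $\Pi^1_1$-ML-random.

The last sentence is the contrapositive of the case $W=X$. Together with Section 3 it brackets the counterexamples among the non-hyperarithmetic $X$ with $\omega_1^X=\lambda$. A sufficient condition for being a counterexample is that every $\Delta^1_1(X)$-random $Y$ has $\omega_1^Y=\lambda$ (Lemma 1). A necessary condition is that every $\Delta^1_1(X)$-random is $\Pi^1_1$-ML-random (Theorem 5). For $X\le_hO$ the sufficient condition is also necessary (Theorem 2(1)). No exact characterization is claimed here for $X\not\le_hO$.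

Where should the bits of $W$ be placed in $Y$? By Section 1, if $W=X$, positions hyperarithmetic in $X$ are no good. We shall force $Y$ into the intersection of a $\Pi^1_1$-ML test. This makes $\omega_1^Y>\lambda$, so $Y$ can use $O$ for decoding. The positions will be values of a function $M\le_hO$ that no function in HYP$(X)$ dominates, and the arguments of $M$ will be encoded in the speed with which $Y$ enters the test.

**Step 1: a test insensitive to finite changes.** We want every positive-measure $\Delta^1_1(X)$ set to contain a random in the test; finite modifications of $Y_0$ will provide it. Let $(V_n)$ be a $\Pi^1_1$-ML test, given by $R_0$, with $Y_0\in\bigcap_nV_n$. For a string $\tau$, let $Z^\tau$ be $Z$ with its first $|\tau|$ bits replaced by $\tau$ (and likewise $\rho^\tau$ for strings $\rho$ with $|\rho|\ge|\tau|$). Put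
$$U_n=\{Z:\exists k\,\exists\tau\in2^k\ Z^\tau\in V_{n+2k+1}\}.$$
For $\tau\in2^k$ the set $\{Z:Z^\tau\in V\}$ has measure $2^k\mu(V\cap[\tau])$, and summing over $\tau\in2^k$ gives $2^k\mu(V)$. So
$$\mu(U_n)\le\sum_k2^k2^{-(n+2k+1)}=\sum_k2^{-(n+k+1)}=2^{-n}.$$
If $Z$ differs from $Y_0$ only in the first $k$ bits, let $\tau=Y_0{\restriction}k$; then $Z^\tau=Y_0\in V_{n+2k+1}$, so $Z\in U_n$. Hence every finite modification of $Y_0$ lies in $\bigcap_nU_n$.

Let $(n,\rho)\in R$ if and only if
$$\exists k\le|\rho|\ \exists\tau\in2^k\ \exists\sigma\ \big[(n+2k+1,\sigma)\in R_0\ \wedge\ \sigma\subseteq\rho^\tau\big].$$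
Then $R$ is $\Pi^1_1$ and closed under extending $\rho$, and $U_n=\bigcup\{[\rho]:(n,\rho)\in R\}$: if $Z\in U_n$ via $k,\tau$ and $\sigma\subset Z^\tau$, then $\rho=Z{\restriction}\max(k,|\sigma|)$ works, and the other inclusion is immediate.

**Step 2: stages of the test.** We split the test into $\Delta^1_1$ stages indexed by ordinals. Let $r$ be a computable function with $(n,\rho)\in R\iff r(n,\rho)\in O$. For $s<\lambda$ put
$$U_{n,s}=\bigcap_{m\le n}\bigcup\{[\rho]:r(m,\rho)\in O,\ |r(m,\rho)|\le s\}.$$
By (F7), for fixed $s$ these open sets are uniformly $\Delta^1_1$, with HYP codes. They decrease in $n$, increase in $s$, satisfy $U_{n,s}\subseteq U_n$, and $\bigcup_{s<\lambda}U_{n,s}=\bigcap_{m\le n}U_m$, since a finite set of norms below $\lambda$ has a maximum below $\lambda$.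

(P1) *If $A$ is $\Delta^1_1(X)$ and $\mu(A)>0$, then $A$ contains a $\Delta^1_1(X)$-random $Z\in\bigcap_nU_n$.* The set of all $Z$ that have a finite modification in $A$ is $\Delta^1_1(X)$; it is closed under finite modification and has positive measure, so it has measure $1$ by the 0–1 law. Its complement is a null $\Delta^1_1(X)$ set, so it contains $Y_0$. Thus some finite modification $Z$ of $Y_0$ is in $A$. Finite modification carries null $\Delta^1_1(X)$ sets to null $\Delta^1_1(X)$ sets, so $Z$ is $\Delta^1_1(X)$-random, and $Z\in\bigcap_nU_n$ by Step 1.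

(P2) *No $\Delta^1_1(X)$-random lies in $\bigcap_nU_{n,s}$, for any $s<\lambda$.* This set is $\Delta^1_1$ and null, since $\mu(U_{n,s})\le2^{-n}$.

**Step 3: a function that HYP$(X)$ does not dominate.** This function will give the coding positions. Let $g(k)=\sup\{|a|:a\in O,\ a\le k\}$, with $\sup\emptyset=0$; it is nondecreasing, with values below $\lambda$ and cofinal in $\lambda$. Let $(S_e)$ list the computable trees in $\omega^{<\omega}$, and for ill-founded $S_e$ let $f_e$ be its leftmost path. Let $M(k)$ be the maximum of the $f_e(i)$ over $e,i\le k$ with $S_e$ ill-founded (and $0$ if there is no such $e$). $M$ is nondecreasing. Whether a node of $S_e$ extends to a path is a $\Sigma^1_1$ question, which $O$ answers; so $M\le_hO$.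

(P3) *No $f\in$ HYP$(X)$ dominates $M$*, that is, no such $f$ satisfies $f(k)\ge M(k)$ for all but finitely many $k$. Otherwise, after a finite change, $f\ge M$ everywhere. If $S_e$ is ill-founded, then $f_e(i)\le M(\max(e,i))\le f(\max(e,i))$. So $S_e$ is ill-founded if and only if it has a path $p$ with $p(i)\le f(\max(e,i))$ for all $i$. By König's lemma this holds if and only if $S_e$ has nodes of every length obeying this bound, which is a $\Pi^0_1(f)$ condition. The complement of $O$ is many-one reducible to ill-foundedness of computable trees, so $O\le_hf\le_hX$. By (F2), $\omega_1^X>\lambda$, a contradiction.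

**Step 4: the frame of the construction.** Fix $W$ and list the $\Delta^1_1(X)$ null sets as $N_0,N_1,\dots$. We build closed sets $P_0\supseteq P_1\supseteq\cdots$, each with a code in HYP$(X)$, and numbers $n_0<n_1<\cdots$ such that, with $G_i=g(n_i)$,
$$\mu(P_i\cap U_{n,G_i})>0\quad\text{for all }n.\tag{$*$}$$
Condition $(*)$ says that stage $G_i$ still leaves room in every level of the test.

Start with $P_0=2^\omega$. For every $n$ there is $\rho$ with $(m,\rho)\in R$ for all $m\le n$: a long enough prefix of $Y_0$. This is a $\Pi^1_1$ condition on $(n,\rho)$, so by (F5) a HYP function selects such $\rho_n$. The set of all $r(m,\rho_n)$ with $m\le n$ is a $\Delta^1_1$ subset of $O$, so by (F6) the norms are bounded by some ordinal below $\lambda$. Choose $n_0$ with $g(n_0)$ above this bound. Then $[\rho_n]\subseteq U_{n,G_0}$ for all $n$, and $(*)$ holds for $i=0$.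

**Step 5: one stage of the construction.** Given $P=P_i$ and $G=G_i$ with $(*)$, we find $P_{i+1}$ and $n_{i+1}$.

(i) *Candidates for $n_{i+1}$.* For each $j$ there are $n'>j$ and $\sigma$ such that
$$(\forall m\le n')\ (m,\sigma)\in R,\qquad(\forall m<n')(\exists\rho\subseteq\sigma)\ \big[r(m,\rho)\in O,\ |r(m,\rho)|\le G\big],\qquad\mu(P\cap[\sigma]\setminus U_{n',G})>0.$$
To see this, apply (P1) to $P\cap U_{j,G}$, which has positive measure by $(*)$. We get a $\Delta^1_1(X)$-random $Z\in P\cap U_{j,G}\cap\bigcap_nU_n$. By (P2) there is a least $n'$ with $Z\notin U_{n',G}$, and $n'>j$ because $Z\in U_{j,G}$ and the sets decrease in $n$. Let $\sigma$ be a long enough prefix of $Z$: the first condition holds as $Z\in U_m$ for all $m\le n'$, the second as $Z\in U_{n'-1,G}$. The set in the third condition is $\Delta^1_1(X)$ and contains the random $Z$, so it is not null.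

The whole condition on $(j,n',\sigma)$ is $\Pi^1_1(X)$: the first part is $\Pi^1_1$, the second is $\Delta^1_1$ since $G$ is fixed, the third is $\Delta^1_1(X)$ by (F4). So (F5) gives a HYP$(X)$ choice $j\mapsto(n'_j,\sigma_j)$. Put $P'_j=P\cap[\sigma_j]\setminus U_{n'_j,G}$. These are closed sets of positive measure with uniformly HYP$(X)$ codes. By the second and first conditions,
$$P'_j\subseteq U_{n'_j-1,G}\setminus U_{n'_j,G},\qquad P'_j\subseteq\bigcap_{m\le n'_j}U_m.$$

(ii) *Avoiding $N_i$.* By (F4), $N_i$ has open supersets of measure at most $2^{-k}$ coded by a HYP$(X)$ sequence. For each $j$ take the least $k$ with $2^{-k}<\mu(P'_j)$, which (F4) lets us find within HYP$(X)$, and remove the $k$-th superset from $P'_j$. This gives closed $P^*_j\subseteq P'_j\setminus N_i$ with $\mu(P^*_j)>0$, with uniformly HYP$(X)$ codes.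

(iii) *From where on the bits are free.* Let $t(j)$ be the least length of a string $\sigma$ with $\mu(P^*_j\cap[\sigma])>\frac12 2^{-|\sigma|}$; it exists by the Lebesgue density theorem, and $t\in$ HYP$(X)$ by (F4). For $q\ge t(j)$ and $b\in\{0,1\}$ put
$$P_{j,q,b}=P^*_j\cap\{Z:Z(q)=b\}.$$
This set has positive measure: for the string $\sigma$ above, $q\ge|\sigma|$, so exactly half of $[\sigma]$ satisfies $Z(q)=b$, while $P^*_j$ fills more than half of $[\sigma]$.

(iv) *One ordinal for all choices.* For all $j$, $q\ge t(j)$, $b$, $n$ there is $\rho$ with $\mu(P_{j,q,b}\cap[\rho])>0$ and $(m,\rho)\in R$ for all $m\le n$. Indeed (P1) gives a $\Delta^1_1(X)$-random $Z\in P_{j,q,b}\cap\bigcap_nU_n$; let $\rho$ be a long enough prefix, and note that $P_{j,q,b}\cap[\rho]$ is $\Delta^1_1(X)$ and contains $Z$. The condition is $\Pi^1_1(X)$, so by (F5) there is a HYP$(X)$ choice of $\rho$ as a function of $(j,q,b,n)$ with $q\ge t(j)$. The set of all $r(m,\rho)$ with $m\le n$ that arise is a $\Sigma^1_1(X)$ subset of $O$. By (F6) the norms are bounded by a single $\hat G<\omega_1^X=\lambda$. This is where the hypothesis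 $\omega_1^X=\lambda$ is needed in the construction. As $[\rho]\subseteq U_{n,\hat G}$ for the chosen $\rho$, we have
$$\mu(P_{j,q,b}\cap U_{n,\hat G})>0\quad\text{for all }j,\ q\ge t(j),\ b,\ n.$$

(v) *The choice of $j$.* By (P3), $t$ does not dominate $M$, so $M(j)>t(j)$ for infinitely many $j$. Choose such a $j$ with $j\ge n_i$ and $g(j)\ge\hat G$. Put
$$n_{i+1}=n'_j>j\ge n_i,\qquad q=M(n_{i+1})\ge M(j)\ge t(j),\qquad P_{i+1}=P_{j,q,W(i)}.$$
Since $G_{i+1}=g(n_{i+1})\ge g(j)\ge\hat G$ and the $U_{n,s}$ increase in $s$, (iv) gives $(*)$ for $i+1$. The set $P_{i+1}$ has a code in HYP$(X)$, because only finitely many numbers were fixed in passing to it from the uniform families.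

**Step 6: the sequence $Y$ is random and $\omega_1^Y>\lambda$.** By compactness there is $Y\in\bigcap_iP_i$. As $P_{i+1}\cap N_i=\emptyset$ for all $i$, $Y$ is $\Delta^1_1(X)$-random. As $P_{i+1}\subseteq\bigcap_{m\le n_{i+1}}U_m$ and the $n_i$ increase, $Y\in\bigcap_nU_n$. Suppose $\omega_1^Y=\lambda$. For every $n$ there is $l$ with $(m,Y{\restriction}l)\in R$ for all $m\le n$, so (F5) relative to $Y$ gives a HYP$(Y)$ function $n\mapsto l_n$ choosing such $l$. By (F6) relative to $Y$, the norms $|r(m,Y{\restriction}l_n)|$, $m\le n$, are bounded by some $s<\omega_1^Y=\lambda$. Then $Y\in\bigcap_nU_{n,s}$, which contradicts (P2). So $\omega_1^Y>\lambda$, and $O\le_hY$ by (F2).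

**Step 7: decoding $W$ from $Y$.** By (i), $P_{i+1}\subseteq U_{n_{i+1}-1,G_i}\setminus U_{n_{i+1},G_i}$. Since the $U_{n,s}$ decrease in $n$,
$$n_{i+1}=\text{the least }n\text{ with }Y\notin U_{n,g(n_i)},\qquad W(i)=Y(M(n_{i+1})).$$
The relation "$r(m,\rho)\in O$ and $|r(m,\rho)|\le g(k)$" is hyperarithmetic in $O$ by (F7), because $g(k)$ is the largest of finitely many norms that $O$ can compare. So the relation $Y\in U_{n,g(k)}$ is hyperarithmetic in $Y\oplus O$, and from the number $n_0$ the sequence $(n_i)$ is obtained by a recursion hyperarithmetic in $Y\oplus O$. As $M\le_hO$, we get $W\le_hY\oplus O\le_hY$. $\blacksquare$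

## 8. Almost every $X$ has a positive answer

**Corollary 6.** For almost every $X$, for every $W$ there is a $\Delta^1_1(X)$-random $Y\ge_hW$. So the answer to the Question is positive for almost every $X$, although the counterexamples are cofinal (Corollary 4(c)).

We need, for almost every $X$, the sequence $Y_0$ of Theorem 5. One sequence $Y_1$ will serve for almost all $X$.

**Step 1: a $\Delta^1_1$-random $Y_1$ that is not $\Pi^1_1$-ML-random.** We use the test $V_n=\bigcup_{i\in I}[Z_i{\restriction}(n+i+1)]$ from Section 7. Let $P$ be a closed set of positive measure with a HYP code. Remove from $P$ every $[\sigma]$ with $\mu(P\cap[\sigma])=0$. What remains is a closed set $P'$ of the same measure, with a HYP code by (F4), and every $[\sigma]$ that meets $P'$ satisfies $\mu(P\cap[\sigma])>0$. The leftmost element of $P'$ is arithmetical in the code, so it is some $Z_i\in$ HYP. Therefore, for every $n$, $P\cap[Z_i{\restriction}(n+i+1)]$ is a subset of $V_n$ with positive measure, and it is closed with a HYP code.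

Now start with $2^\omega$ and alternate: at stage $n$ shrink the current closed set into $V_n$ in this way, and then remove from it an open superset, with HYP code, of the $n$-th $\Delta^1_1$ null set, of measure less than that of the current set (F4). All sets are closed with HYP codes and positive measure. Any $Y_1$ in their intersection lies in $\bigcap_nV_n$ and avoids every $\Delta^1_1$ null set.

**Step 2: for almost every $X$, $Y_1$ is $\Delta^1_1(X)$-random.** Let $X$ satisfy $\omega_1^X=\lambda$ and be $\Delta^1_1(Y_1)$-random. This holds for almost every $X$, by (F8) and because there are only countably many $\Delta^1_1(Y_1)$ null sets. Let $N$ be a null $\Delta^1_1(X)$ set; we must show $Y_1\notin N$. The plan is to make $N$ a section of a null set $D$ in the plane that is $\Delta^1_1$ without parameters.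

Since $N$ is $\Pi^1_1(X)$, there is a computable operator $T$ producing trees with $Z\in N\iff T_{X\oplus Z}$ is well-founded. Since $N$ is also $\Sigma^1_1(X)$, $\{T_{X\oplus Z}:Z\in N\}$ is a $\Sigma^1_1(X)$ set of well-founded trees. By (F6) the ranks are below some $\alpha<\omega_1^X=\lambda$. Put
$$D=\{(X',Z):\mathrm{rk}(T_{X'\oplus Z})<\alpha\}.$$
It is $\Delta^1_1$ by (F7). Writing $D_{X'}=\{Z:(X',Z)\in D\}$, we have $D_X=N$. Replace $D$ by $\{(X',Z)\in D:\mu(D_{X'})=0\}$. By (F4) it is still $\Delta^1_1$, and the section at $X$ is still $N$ because $N$ is null. Now all sections $D_{X'}$ are null, so $D$ is null by Fubini's theorem.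

Again by Fubini, $\{Z:\mu\{X':(X',Z)\in D\}>0\}$ is null. It is $\Delta^1_1$ by (F4), so it does not contain the $\Delta^1_1$-random $Y_1$. Thus $\{X':(X',Y_1)\in D\}$ is a null $\Delta^1_1(Y_1)$ set, and it does not contain the $\Delta^1_1(Y_1)$-random $X$. So $Y_1\notin D_X=N$.

**Step 3: application of Theorem 5.** For every such $X$ we have $\omega_1^X=\lambda$, and $Y_1$ is a $\Delta^1_1(X)$-random that is not $\Pi^1_1$-ML-random. Theorem 5 with $Y_0=Y_1$ gives, for every $W$, a $\Delta^1_1(X)$-random $Y$ with $W\le_hY$. $\blacksquare$
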